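
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Primes of the form $pq+pr+qr$}


\begin{abstract}
We prove that there are infinitely many triples of primes $p,q,r$ for which $pq+pr+qr$ is prime. More generally, for positive integers $a,b,c$ we give an asymptotic formula for the number of prime triples, counted with logarithmic weights in a suitable box, with $apq+bpr+cqr$ prime. It follows that these triples are Zariski dense in $\mathbb A^3$ exactly when $\gcd(a,b,c)=1$ and $a+b+c$ is odd. Finally we show that almost all primes $P\equiv 11\pmod{12}$ are of the form $pq+pr+qr$ with $p,q,r$ prime. No unproved hypothesis is used.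
\end{abstract}

\section{Introduction}

\subsection{The question}

Throughout, $p,q,r$ and $\ell$ denote primes. The following conjecture is taken from \cite{EIS}.

\begin{conjecture}
There exist infinitely many triples $p,q,r$ of prime numbers such that $P=pq+pr+qr$ is a prime.
\end{conjecture}

The number $pq+pr+qr$ is half the surface area of a box with sides $p,q,r$. Small cases offer no resistance: $(2,3,5)$, $(3,5,7)$ and $(5,7,11)$ give the primes $31$, $71$ and $167$. To guess the answer in general, treat $xy+xz+yz$, at a random triple of primes, as a random integer of its size, corrected for divisibility by each small prime $\ell$. Modulo $\ell$ the variables are units. If $x+y\equiv0$, then $xy+xz+yz\equiv-x^2\not\equiv0$; for each of the other $(\ell-1)(\ell-2)$ pairs $(x,y)$ exactly one unit $z\equiv-xy/(x+y)$ makes the form vanish. So the form is prime to $\ell$ with probability $1-\frac{\ell-2}{(\ell-1)^2}$, whereas a random integer is prime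 to $\ell$ with probability $1-\frac1\ell$. The ratio of the two is
\[
\frac{\ell}{\ell-1}\cdot\frac{\ell^2-3\ell+3}{(\ell-1)^2}=\frac{(\ell-1)^3+1}{(\ell-1)^3}=1+\frac1{(\ell-1)^3}>1 .
\]
At $\ell=2$ the ratio is $2$, because the form is odd when $p,q,r$ are odd. No prime obstructs, and one expects $pq+pr+qr$ to be prime $\prod_\ell(1+(\ell-1)^{-3})>2$ times as often as a random integer of its size.

For fixed $p$ and $q$ the question asks for simultaneous prime values of the two linear polynomials $r$ and $pq+(p+q)r$, a problem of twin-prime type. We do not treat individual pairs $(p,q)$; the proof uses the average over all three variables.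

\subsection{Results}

Write $e(t)=e^{2\pi it}$, let $\lambda(n)=\log n$ if $n$ is prime and $\lambda(n)=0$ otherwise, and let
\[
c_d(n)=\sum^*_{v\bmod d}e(vn/d)
\]
be the Ramanujan sum, where $\sum^*$ is a sum over reduced residues. Fix positive integers $a,b,c$ and put
\[
f(x,y,z)=axy+bxz+cyz,\qquad
\mathfrak S=\sum_{d\ge1}\frac{\mu(d)c_d(a)c_d(b)c_d(c)}{\varphi(d)^3}=\prod_\ell\Big(1-\frac{c_\ell(a)c_\ell(b)c_\ell(c)}{(\ell-1)^3}\Big).
\]
The series converges absolutely, since $|c_d(a)c_d(b)c_d(c)|\le abc$ for squarefree $d$, and its terms are multiplicative in $d$; this gives the product. As $c_\ell(n)$ is $\ell-1$ if $\ell\mid n$ and $-1$ if $\ell\nmid n$, the factor at $\ell$ is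
\[
1+\frac1{(\ell-1)^{3}},\qquad 1-\frac1{(\ell-1)^{2}},\qquad 1+\frac1{\ell-1},\qquad 0
\]
when exactly $0,1,2,3$ of $a,b,c$ are divisible by $\ell$. It vanishes only if $\ell$ divides all of $a,b,c$, or if $\ell=2$ and exactly one of $a,b,c$ is even. Hence $\mathfrak S>0$ if $\gcd(a,b,c)=1$ and $a+b+c$ is odd, and $\mathfrak S=0$ otherwise. For $a=b=c=1$ we have $\mathfrak S=\prod_\ell(1+(\ell-1)^{-3})$, as the heuristic predicts.

\begin{theorem}\label{thm:asymp}
For every $A>0$ there is $B_0$ such that for every fixed $B\ge B_0$, with $L=\log R$ and $M=RL^{-B}$, as $R\to\infty$,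
\[
\sum_{M<p,q\le2M}\ \sum_{R<r\le2R}\lambda(p)\lambda(q)\lambda(r)\lambda\big(f(p,q,r)\big)=\big(\mathfrak S+O(L^{-A})\big)M^2R .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true. More precisely, if $\gcd(a,b,c)=1$ and $a+b+c$ is odd, there is a constant $C$ such that for all large $N$ there are $\gg N^3(\log N)^{-C}$ triples of primes $p,q,r\le N$ with $f(p,q,r)$ prime. For $a=b=c=1$ these triples can be taken with $p,q,r$ distinct.
\end{corollary}

\begin{proof}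
Choose any $A>0$ and a fixed $B\ge B_0$. Since $\mathfrak S>0$, the sum in Theorem \ref{thm:asymp} is $\gg M^2R=R^3L^{-2B}$, and each of its terms is $\ll L^4$; take $R=N/2$. If $a=b=c=1$ and $p=q$, then $p$ divides $f(p,q,r)>p$, so $f(p,q,r)$ is not prime; and $r>R>2M\ge p,q$ for large $R$.
\end{proof}

A set of points is Zariski dense in $\mathbb A^3$ if no nonzero polynomial vanishes on all of it.

\begin{theorem}\label{thm:class}
The set of prime triples $(p,q,r)$ with $apq+bpr+cqr$ prime is Zariski dense in $\mathbb A^3$ if and only if $\gcd(a,b,c)=1$ and $a+b+c$ is odd.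
\end{theorem}

The last result concerns the primes $P$ that are represented.

\begin{theorem}\label{thm:almostall}
If $p,q,r>3$ are primes and $P=pq+pr+qr$ is prime, then $P\equiv11\pmod{12}$. Conversely, for every $A>0$ all but $O_A(x(\log x)^{-A})$ of the primes $P\le x$, $P\equiv11\pmod{12}$, are of the form $pq+pr+qr$ with $p,q,r$ prime.
\end{theorem}

``Almost all'' cannot be replaced by ``all'': $P=11$ is smaller than $12$, the least value of $pq+pr+qr$. Together with the prime number theorem in arithmetic progressions, Theorem \ref{thm:almostall} gives a second proof of the conjecture; the first needs only Sections \ref{sec:model}--\ref{sec:asymp}.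

\subsection{The shape of the proof}

Replace $\lambda(r)$ on $(R,2R]$ by a model $\Lambda_Q(r)$, a combination of additive characters with denominators at most $Q=L^D$, plus an error $E(r)$.

\emph{The error.} The sum with $E$ in place of $\lambda(r)$ is $\sum_n\lambda(n)\rho_E(n)$, where $\rho_E(n)$ counts the solutions of $f(p,q,z)=n$ with weight $\lambda(p)\lambda(q)E(z)$. By Cauchy--Schwarz it is at most $(\sum\lambda(n)^2)^{1/2}(\sum\rho_E(n)^2)^{1/2}$. This forgets that $n$ is prime, at the cost of a power of $L$. We can afford it because $f$ has three variables: about $M^2R$ triples fall on about $MR$ integers $n$, so $n$ has about $M$ representations on average, $\sum\rho_E^2$ has trivial size $M^3R$ up to powers of $L$, and it suffices to save a large power of $L$. This saving is Proposition \ref{prop:key}, the heart of the paper.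

\emph{The main term.} With $\Lambda_Q(z)$ in place of $\lambda(r)$, the sum over $z$ for fixed $p,q$ becomes a sum over primes $N=apq+z(bp+cq)$ in progressions with moduli $d(bp+cq)\ll QM$. Since $N\asymp MR$ and $M=RL^{-B}$, these moduli lie below $\sqrt N$ by a power of $L$ if $B$ is large in terms of $D$. This is the range of the Bombieri--Vinogradov theorem.

Thus taking $p,q$ slightly smaller than $r$ brings the moduli into range. The same choice will be needed in Proposition \ref{prop:key}, for a different reason.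

\subsection{Conventions and tools}

$\|t\|$ is the distance from $t$ to the nearest integer and $\tau$ is the divisor function. Implied constants may depend on $a,b,c$ and on fixed exponents $A,B,C,D,\dots$; $R$ is always sufficiently large in terms of these. We use the following textbook facts.
\begin{itemize}
\item $c_d(n)$ is multiplicative in $d$; $c_d(vn)=c_d(n)$ and $c_d(v)=\mu(d)$ if $(v,d)=1$; $|c_d(n)|=\varphi((d,n))$ for squarefree $d$.
\item $\varphi(d)^2\ge d/2$ for $d\ge1$; for $y\ge2$ we have $d/\varphi(d)\ll\log y$ if $d\le y$, $\ \sum_{d\le y}\varphi(d)^{-1}\ll\log y$, $\ \sum_{n\le y}\tau(n)\ll y\log y$ and $\sum_{n\le y}\tau(n)^2\ll y(\log y)^3$.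
\item Two fractions $v/d,v'/d'$ that are distinct mod $1$ satisfy $\|v/d-v'/d'\|\ge1/(dd')$.
\end{itemize}
Write $\theta(y;k,u)=\sum_{n\le y,\ n\equiv u\,(k)}\lambda(n)$.
\begin{itemize}
\item[(SW)] Siegel--Walfisz: for fixed $C,A$, $\theta(y;k,u)=y/\varphi(k)+O(x(\log x)^{-A})$ uniformly for $y\le x$, $k\le(\log x)^C$, $(u,k)=1$.
\item[(V)] Vinogradov--Vaughan \cite{Davenport}: if $|\alpha-s/k|\le k^{-2}$ and $(s,k)=1$, then
$\sum_{n\le x}\Lambda(n)e(n\alpha)\ll(xk^{-1/2}+x^{4/5}+x^{1/2}k^{1/2})(\log x)^4$, where $\Lambda$ is the von Mangoldt function.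
\item[(BV)] Bombieri--Vinogradov: for every $A'$ there is $B'=B'(A')$ with
\[
\sum_{k\le x^{1/2}(\log x)^{-B'}}\ \max_{y\le x}\ \max_{(u,k)=1}\Big|\theta(y;k,u)-\frac y{\varphi(k)}\Big|\ll x(\log x)^{-A'}.
\]
\end{itemize}
Theorem \ref{thm:almostall} also uses three more.
\begin{itemize}
\item[(LS)] The dual large sieve: for complex $c(k,s)$ and $n$ running over an interval of length $N\ge1$,
$\sum_n\big|\sum_{k\le K}\sum^*_{s\bmod k}c(k,s)e(-sn/k)\big|^2\ll(N+K^2)\sum_{k,s}|c(k,s)|^2$.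
\item[(PV)] P\'olya--Vinogradov: $\sum_{n\le w}\chi(n)\ll P^{1/2}\log P$ for a primitive character $\chi$ mod $P>1$.
\item[(LP)] Landau--Page: there is $c_0>0$ such that for all $z\ge2$ at most one real primitive character of conductor $\le z$ has an $L$-function with a real zero $>1-c_0/\log z$.
\end{itemize}

\section{A periodic model for the primes}\label{sec:model}

Let $B,D\ge1$ be fixed, $L=\log R$, $M=RL^{-B}$, $Q=L^D$. Put
\[
U(\beta)=\sum_{R<n\le2R}e(n\beta),\qquad|U(\beta)|\le\min\Big(R+1,\frac1{2\|\beta\|}\Big).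
\]
By (SW), near a fraction $s/k$ with small denominator the sum $\sum_{R<n\le2R}\lambda(n)e(n(s/k+\beta))$ is close to $\frac{\mu(k)}{\varphi(k)}U(\beta)$. We choose a model with exactly these peaks for $k\le Q$:
\[
\Lambda_Q(n)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}c_d(n),\qquad
\sum_{R<n\le2R}\Lambda_Q(n)e(n\gamma)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\sum^*_{v\bmod d}U(\gamma+v/d).
\]
Let
\[
E(n)=(\lambda(n)-\Lambda_Q(n))\mathbf 1_{R<n\le2R},\qquad\widehat E(\alpha)=\sum_nE(n)e(n\alpha).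
\]

How small is $\widehat E$? Its largest remaining peaks are those at fractions with denominators just above $Q$, of height about $R/Q$ and width about $1/R$. We shall need the integral of $|\widehat E|^2$ over windows of length about $1/M$, which is wider than a peak by the factor $R/M=L^B$. Bounding it by the supremum alone would give about $(R/Q)^2/M=RL^{B-2D}$, useful only if $2D>B$; but the main term will need $2D<B$ in order to apply (BV). So part (ii) below counts each peak with its mass $\varphi(d)^{-2}\int_0^1|U|^2\ll R/Q$, and uses the supremum only for what remains after all peaks up to a much larger denominator $Q_1$ have been removed.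

\begin{lemma}\label{lem:model}
(i) For every interval $\mathcal I$ with $R^{1/2}\le|\mathcal I|\le R$ we have $\sum_{n\in\mathcal I}E(n)^2\ll|\mathcal I|L^2$. In particular $\sum_nE(n)^2\ll RL^2$.

(ii) For fixed $c_1>0$ and all real $\alpha$, $\displaystyle\int_{|\theta|\le c_1/M}|\widehat E(\alpha+\theta)|^2\,d\theta\ll RL^{-D}$.
\end{lemma}

\begin{proof}
(i) We have $\lambda(n)^2\ll L^2$. As $\Lambda_Q$ is real, we may expand $\Lambda_Q(n)^2=|\Lambda_Q(n)|^2$ over pairs of fractions $v/d$, $v'/d'$ and sum over $n\in\mathcal I\cap(R,2R]$. Equal fractions give $\ll|\mathcal I|\sum_{d\le Q}\varphi(d)\varphi(d)^{-2}\ll|\mathcal I|L$. Distinct fractions are at distance at least $Q^{-2}$ mod $1$, so the sum over $n$ is $\ll Q^2$, and these pairs contribute $\ll Q^2\big(\sum_{d\le Q}\varphi(d)\varphi(d)^{-1}\big)^2\le Q^4\ll R^{1/2}$.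

(ii) Put $D_1=B+D+8$, $Q_1=L^{D_1}$ and $E=E_1+E_2$, where
\[
E_1=(\lambda-\Lambda_{Q_1})\mathbf 1_{(R,2R]},\qquad E_2=(\Lambda_{Q_1}-\Lambda_Q)\mathbf 1_{(R,2R]} .
\]

\emph{Claim: $\sup_\gamma|\widehat E_1(\gamma)|\ll RL^{4-D_1/2}$.} Let $T=RQ_1^{-2}$. By Dirichlet's theorem write $\gamma=s/k+\beta$ with $k\le T$, $(s,k)=1$, $|\beta|\le1/(kT)$. Since distinct fractions with denominators $\le Q_1$ are at distance $\ge Q_1^{-2}$, at most one fraction $v/d$ mod $1$ with $d\le Q_1$ has $\|\gamma+v/d\|<\frac1{2Q_1^2}$. The others contribute to the transform of the model at most $\sum_{d\le Q_1}\varphi(d)^{-1}\varphi(d)Q_1^2\le Q_1^3$.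

\emph{Case $k>Q_1$.} Apply (V) at $x=2R$ and $x=R$; prime powers change the sum by $O(R^{1/2})$. As $Q_1<k\le RQ_1^{-2}$, the $\lambda$-part of $\widehat E_1(\gamma)$ is
\[
\ll R\big(Q_1^{-1/2}+R^{-1/5}+Q_1^{-1}\big)L^4+R^{1/2}\ll RL^{4-D_1/2} .
\]
The possible exceptional fraction has $d\le Q_1<k$, so $s/k+v/d$ is not an integer, and $\|\gamma+v/d\|\ge\frac1{kd}-\frac1{kT}\ge\frac1{2kd}$ because $d\le T/2$. It contributes $\ll kd/\varphi(d)\ll TL=RLQ_1^{-2}$.

\emph{Case $k\le Q_1$.} Primes exceeding $R$ are prime to $k$, so (SW), summed over the reduced classes mod $k$, gives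
\[
\sum_{R<n\le t}\lambda(n)e(sn/k)=\frac{\mu(k)}{\varphi(k)}(t-R)+O(Q_1RL^{-4D_1})\qquad(R\le t\le2R).
\]
Here $R|\beta|\le R/T=Q_1^2$. Partial summation shows that the $\lambda$-part is $\frac{\mu(k)}{\varphi(k)}\int_R^{2R}e(\beta t)\,dt+O(Q_1^3RL^{-4D_1})$, and the integral is $U(\beta)+O(1+R|\beta|)=U(\beta)+O(Q_1^2)$. In the model the fraction $v/d\equiv-s/k$ contributes exactly $\frac{\mu(k)}{\varphi(k)}U(\beta)$. All others satisfy $\|\gamma+v/d\|\ge Q_1^{-2}-1/T=Q_1^{-2}-Q_1^2/R\ge\frac1{2Q_1^2}$ and contribute $\ll Q_1^3$. The peaks cancel and $\widehat E_1(\gamma)\ll RL^{-D_1}$. This proves the claim.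

Consequently
\[
\int_{|\theta|\le c_1/M}|\widehat E_1(\alpha+\theta)|^2\,d\theta\ll M^{-1}R^2L^{8-D_1}=RL^{B+8-D_1}=RL^{-D}.
\]

Now consider $E_2$, whose transform contains the fractions $v/d$ with $Q<d\le Q_1$. Since $2c_1/M<1/(4Q_1^2)$, at most one fraction $v_0/d_0$ mod $1$ with $d_0\le Q_1$ comes within $1/(4Q_1^2)$ of $-(\alpha+\theta)$ for some $|\theta|\le c_1/M$; two such would differ by less than $\frac3{4Q_1^2}$. For every other fraction $|U|\le2Q_1^2$. Hence for all these $\theta$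
\[
|\widehat E_2(\alpha+\theta)|\le\varphi(d_0)^{-1}|U(\alpha+\theta+v_0/d_0)|+2Q_1^3 ,
\]
with the first term present only if $d_0>Q$. As $\int_0^1|U|^2\le R+1$ and $\varphi(d_0)^2\ge d_0/2>L^D/2$, the integral of $|\widehat E_2(\alpha+\theta)|^2$ is $\ll RL^{-D}+Q_1^6/M\ll RL^{-D}$.
\end{proof}

\section{The key estimate}\label{sec:key}

Let
\[
\rho_E(n)=\sum_{\substack{p,q\in(M,2M],\ z\in\mathbb Z\\f(p,q,z)=n}}\lambda(p)\lambda(q)E(z).
\]

\begin{proposition}\label{prop:key}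
$\displaystyle V:=\sum_n\rho_E(n)^2\ll M^3R\,L^9\big(L^{-B/2}+L^{-D/4}\big)$.
\end{proposition}

\subsection{Separating the variables}

Since $f(p,q,z)=apq+(bp+cq)z$, put $m=bp+cq$, $m'=bp'+cq'$. Then
\[
f(p,q,z)=f(p',q',z')\iff mz-m'z'=k\quad\text{with }k=a(p'q'-pq),\qquad|k|\le3aM^2 .
\]
So $V=\sum_{m,m',k}\nu(m,m',k)\,I_{m,m'}(k)$, where
\[
I_{m,m'}(k)=\sum_{mz-m'z'=k}E(z)E(z'),\qquad
\nu(m,m',k)=\sum_{\substack{bp+cq=m,\ bp'+cq'=m'\\a(p'q'-pq)=k}}\lambda(p)\lambda(q)\lambda(p')\lambda(q'),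
\]
with $p,q,p',q'\in(M,2M]$. The weight $\nu$ carries the primes $p,q,p',q'$ and $I$ carries $E$. About $M^4$ quadruples are spread over about $M^4$ triples $(m,m',k)$, so $\nu$ should be bounded in mean square up to logarithms; then only powers of $L$ are lost by Cauchy--Schwarz:
\begin{equation}\label{eq:CS}
V^2\le\Big(\sum\nu^2\Big)W,\qquad W=\sum_{m,m'\in\mathcal J}\ \sum_{|k|\le3aM^2}I_{m,m'}(k)^2,\qquad\mathcal J=((b+c)M,2(b+c)M]\cap\mathbb Z .
\end{equation}
The primes $p,q$ have disappeared from $W$, and the cancellation must come from $E$.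

\subsection{The idea in one case}\label{subsec:toy}

Take $(m,m')=(2,3)$ and sum over all integers $k$. Then $\sum_kI_{2,3}(k)^2$ runs over the quadruples with $2z_1-3z_1'=2z_2-3z_2'$, that is, $2(z_2-z_1)=3(z_2'-z_1')$. This forces $z_2=z_1+3t$ and $z_2'=z_1'+2t$ for an integer $t$, so for given $t$ the variables $z_1$ and $z_1'$ decouple:
\[
\sum_kI_{2,3}(k)^2=\sum_tZ_{3t}Z_{2t},\qquad Z_h=\sum_zE(z)E(z+h).
\]
By $|xy|\le\frac12(x^2+y^2)$ and Parseval (note $\sum_hZ_he(h\alpha)=\widehat E(\alpha)\widehat E(-\alpha)$),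
\[
\sum_tZ_{3t}Z_{2t}\le\sum_hZ_h^2=\int_0^1|\widehat E(\alpha)|^4\,d\alpha\le\sup_\alpha|\widehat E(\alpha)|^2\sum_nE(n)^2 .
\]
An equation between two sequences with different multipliers has become a statement about autocorrelations of the single sequence $E$, which its Fourier transform controls.

Two points remain. Summing over many pairs $m,m'$, a given shift $h$ arises from many $(m,m',t)$; a divisor function bounds the multiplicity. More seriously, we want only $|k|\le3aM^2$, while for $m,m'\in\mathcal J$ the values $mz-m'z'$ run over a range of length about $MR$. Each $k$ has about $R/M$ solutions $(z,z')$, so the trivial size of the restricted sum for one pair $m,m'$ is $M^2(R/M)^2=R^2$; and the term $t=0$ of the full sum is already $Z_0^2\approx R^2$. So the restriction on $k$ must be kept. A smooth cutoff replaces $Z_h^2$ by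
\[
M\int_{|\theta|\ll1/M}\Big|\sum_zE(z)E(z+h)e(z\theta)\Big|^2\,d\theta .
\]
Then $t=0$ costs only about $MR$, which saves $R/M=L^B$. This is the second reason for taking $M=RL^{-B}$: with $M=R$ there would be about one solution for each $k$, and no room for cancellation.

\subsection{The proof}

\begin{proof}[Proof of Proposition \ref{prop:key}]
\emph{Step 1: $\sum\nu^2\ll M^4L^{11}$.} The sum is $\ll L^8$ times the number of integers $p_i,q_i,p_i',q_i'\in(M,2M]$, $i=1,2$, with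
\[
bp_1+cq_1=bp_2+cq_2,\qquad bp_1'+cq_1'=bp_2'+cq_2',\qquad p_1q_1-p_2q_2=p_1'q_1'-p_2'q_2' .
\]
Suppose first $a=b=c=1$. Then $p_2=p_1+h$, $q_2=q_1-h$ and $p_1q_1-p_2q_2=h(p_1-q_1+h)$, so the last equation has the form $hu=h'u'$. In general write $b=g_0b'$, $c=g_0c'$ with $(b',c')=1$. Then $p_2=p_1+c'h$ and $q_2=q_1-b'h$ with $h\in\mathbb Z$, and
\[
p_1q_1-p_2q_2=hu,\qquad u=b'p_1-c'q_1+b'c'h .
\]
Given $(h,u)$, the value of $b'p_1-c'q_1$ is fixed, so there are $\ll M$ pairs $(p_1,q_1)$; likewise for the primed variables. The number of solutions is therefore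
\[
\ll M^2\,\#\{hu=h'u':\ |h|,|u|,|h'|,|u'|\ll M\}\ll M^2\Big(M^2+\sum_{n\ll M^2}\tau(n)^2\Big)\ll M^4L^3 ,
\]
where the first $M^2$ in the parentheses accounts for $hu=h'u'=0$.

\emph{Step 2: from $W$ to correlations of $E$.} Let $H=6aM^2$ and
\[
w(k)=\int_{-1}^1(1-|\xi|)e(\xi k/H)\,d\xi=\Big(\frac{\sin(\pi k/H)}{\pi k/H}\Big)^2\ge0 .
\]
For $|k|\le3aM^2=H/2$ we have $w(k)\ge4/\pi^2$, so $W\ll\sum_{m,m'}\sum_{k\in\mathbb Z}w(k)I_{m,m'}(k)^2$. Let $g=(m,m')$, $m=gm_1$, $m'=gm_1'$. As in the special case, $mz_1-m'z_1'=mz_2-m'z_2'$ holds exactly when $z_2=z_1+m_1't$ and $z_2'=z_1'+m_1t$ with $t\in\mathbb Z$. Insert the integral for $w(mz_1-m'z_1')$; with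
\[
Z_h(\theta)=\sum_zE(z)E(z+h)e(z\theta)
\]
we obtain
\[
\sum_kw(k)I_{m,m'}(k)^2=\sum_{t\in\mathbb Z}\int_{-1}^1(1-|\xi|)\,Z_{m_1't}\Big(\frac{\xi m}H\Big)\overline{Z_{m_1t}\Big(\frac{\xi m'}H\Big)}\,d\xi .
\]
Use $|xy|\le\frac12(|x|^2+|y|^2)$ and substitute $\theta=\xi m/H$ in the first square, $\theta=\xi m'/H$ in the second. Here $H/m,H/m'\ll M$ and $m/H,m'/H\le c_1/M$ with $c_1=(b+c)/(3a)$. Summing over all $m,m'$, the two squares give equal bounds by the symmetry $m\leftrightarrow m'$. Thus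
\begin{equation}\label{eq:W}
W\ll M\sum_{m,m'\in\mathcal J}\sum_{t\in\mathbb Z}G_{m_1't},\qquad G_h=\int_{|\theta|\le c_1/M}|Z_h(\theta)|^2\,d\theta .
\end{equation}

\emph{Step 3: bounds for $G_h$.} We need a bound for each $h$, used for $t=0$ and to absorb divisor functions, and a stronger one on average.

(a) \emph{$G_h\ll RL^4$ for every $h$.} Let $\kappa=M/(2c_1)$. On $|\theta|\le c_1/M=1/(2\kappa)$ we have $\big(\frac{\sin\pi\kappa\theta}{\pi\kappa\theta}\big)^2\ge\frac4{\pi^2}$, and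
\[
\int_{\mathbb R}\Big(\frac{\sin\pi\kappa\theta}{\pi\kappa\theta}\Big)^2e(j\theta)\,d\theta=\frac1\kappa\max\Big(0,1-\frac{|j|}\kappa\Big).
\]
Expanding $|Z_h(\theta)|^2$ gives
\[
G_h\ll\frac1M\sum_z|E(z)E(z+h)|\sum_{|z'-z|\le\kappa}|E(z')E(z'+h)|\ll\frac1M\cdot RL^2\cdot ML^2 ,
\]
by Cauchy--Schwarz and Lemma \ref{lem:model}(i) in both sums; the inner sum runs over an interval of length $2\kappa=M/c_1\le R$.

(b) \emph{$\sum_{h}G_h\ll R^2L^{2-D}$.} Since $\sum_hZ_h(\theta)e(h\alpha)=\sum_zE(z)e(z(\theta-\alpha))\widehat E(\alpha)=\widehat E(\alpha)\widehat E(\theta-\alpha)$, Parseval and $|\widehat E(\theta-\alpha)|=|\widehat E(\alpha-\theta)|$ ($E$ is real) give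
\[
\sum_hG_h=\int_0^1|\widehat E(\alpha)|^2\int_{|\theta|\le c_1/M}|\widehat E(\alpha-\theta)|^2\,d\theta\,d\alpha\ll RL^2\cdot RL^{-D},
\]
by both parts of Lemma \ref{lem:model}.

\emph{Step 4: conclusion.} By (a), the terms $t=0$ contribute to \eqref{eq:W} at most $\ll M\cdot M^2\cdot G_0\ll M^3RL^4$. For $t\ne0$ group the pairs $(m,m')$ by $g$. For given $g$ there are $\ll M/g$ values of $m_1$, and each $h=m_1't\neq0$ comes from at most $\tau(|h|)$ pairs $(m_1',t)$. Moreover $G_h=0$ for $|h|\ge R$, since $E$ is supported in $(R,2R]$. Hence, by Cauchy--Schwarz, (a) and (b),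
\begin{align*}
\sum_{m,m'}\sum_{t\ne0}G_{m_1't}&\ll\sum_{g\ll M}\frac Mg\sum_{0<|h|<R}\tau(|h|)G_h
\ll ML\Big(\sum_{0<|h|<R}\tau(|h|)^2G_h\Big)^{1/2}\Big(\sum_hG_h\Big)^{1/2}\\
&\ll ML\,(RL^4\cdot RL^3)^{1/2}(R^2L^{2-D})^{1/2}=MR^2L^{11/2-D/2} .
\end{align*}
Since $M^3R=M^2R^2L^{-B}$, we conclude $W\ll M^2R^2(L^{4-B}+L^{6-D/2})$. By \eqref{eq:CS} and Step 1,
\[
V\ll M^2L^{11/2}W^{1/2}\ll M^3R\,L^{9}(L^{-B/2}+L^{-D/4}).\qedhere
\]
\end{proof}

\section{The asymptotic formula}\label{sec:asymp}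

We prove Theorem \ref{thm:asymp}. Given $A>0$, let $D=8A+40$, let $B'=B'(A+2D+2)$ be as in (BV), put $B_0=\max(4A+20,\,2D+2B'+2)$ and fix $B\ge B_0$. All values of $f$ that occur are at most $x:=C_0MR$ for a suitable constant $C_0$. Split the sum in the theorem as $\mathcal T_E+\mathcal T_0$ according to $\lambda(r)=E(r)+\Lambda_Q(r)$; in both parts $r$ becomes an integer variable $z\in(R,2R]$.

\subsection{The error term}
By Cauchy--Schwarz, $\sum_{n\le x}\lambda(n)^2\ll MRL$ and Proposition \ref{prop:key},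
\[
\mathcal T_E=\sum_{n\le x}\lambda(n)\rho_E(n)\ll(MRL\cdot V)^{1/2}\ll M^2RL^5(L^{-B/4}+L^{-D/8})\ll M^2RL^{-A},
\]
because $B/4\ge A+5$ and $D/8=A+5$.

\subsection{The main term: primes in progressions}
Fix $p,q\in(M,2M]$ and put $n=apq$, $m=bp+cq$. Splitting $z$ into classes $u$ mod $d$ and writing $N=n+zm$,
\[
\sum_{R<z\le2R}\Lambda_Q(z)\lambda(n+zm)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\sum_{u\bmod d}c_d(u)\sum_{\substack{n+Rm<N\le n+2Rm\\N\equiv n+um\ (\mathrm{mod}\ dm)}}\lambda(N).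
\]
If $(n+um,dm)>1$, the inner sum is $0$: a prime $N$ in it would divide $dm$, but $N>Rm>dm$. Otherwise it is $Rm/\varphi(dm)+O(\Delta(dm))$ with
\[
\Delta(k)=\max_{y\le x}\max_{(u,k)=1}\Big|\theta(y;k,u)-\frac y{\varphi(k)}\Big| .
\]
Since $\sum_{u\bmod d}|c_d(u)|\le d\varphi(d)$, the errors for one pair $(p,q)$ total $\ll\sum_{d\le Q}d\,\Delta(dm)\le Q\sum_{d\le Q}\Delta(dm)$. Each $m$ comes from $\ll M$ pairs $(p,q)$, and each $k=dm$ from at most $Q$ pairs $(d,m)$. So the errors contribute to $\mathcal T_0$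
\[
\ll L^2\cdot M\cdot Q\cdot Q\sum_{k\ll QM}\Delta(k)\ll L^{2+2D}\,M\cdot MR\,L^{-(A+2D+2)}=M^2RL^{-A}.
\]
Here (BV) applies: $x^{1/2}\asymp ML^{B/2}$ and $B/2\ge D+B'+1$, so all $k\ll ML^D$ are in range. Hence
\[
\mathcal T_0=R\sum_{p,q}\lambda(p)\lambda(q)\mathcal H(p,q)+O(M^2RL^{-A}),\quad
\mathcal H(p,q)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\,\frac m{\varphi(dm)}\sum_{\substack{u\bmod d\\(n+um,dm)=1}}c_d(u).
\]

\subsection{The local computation}
If $(n,m)>1$, then no $u$ is admissible and $\mathcal H(p,q)=0$. This is always so if $p=q$, since then $p\mid n$ and $p\mid m$. If $p\ne q$, then $p,q\nmid m=bp+cq$, because $p,q>M>\max(b,c)$; so $(n,m)=1$ if and only if $(a,m)=1$.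

Suppose $(n,m)=1$. Then $(n+um,m)=1$, so the condition on $u$ is $(n+um,d)=1$, and for squarefree $d$ the sum over $u$ is $\prod_{\ell\mid d}s_\ell$ with
\[
s_\ell=\sum_{\substack{u\bmod\ell\\\ell\nmid n+um}}c_\ell(u).
\]
Recall that $\sum_{u\bmod\ell}c_\ell(u)=0$. If $\ell\mid m$, then $\ell\nmid n$, there is no restriction on $u$, and $s_\ell=0$. If $\ell\nmid m$, one class $u\equiv-n\overline m$ is omitted and $s_\ell=-c_\ell(-n\overline m)$, which is $1$ if $\ell\nmid n$ and $1-\ell$ if $\ell\mid n$. For $\ell\le Q<M$ we have $\ell\mid n=apq$ if and only if $\ell\mid a$. So only $d$ prime to $m$ contribute, for which $\varphi(dm)=\varphi(d)\varphi(m)$, and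
\[
\mathcal H(p,q)=\frac m{\varphi(m)}\sum_{\substack{d\le Q\\(d,m)=1}}\frac{\mu(d)}{\varphi(d)^2}\prod_{\ell\mid(d,a)}(1-\ell)=h(m)+O(L^{1-D/2}),
\]
where
\[
h(m)=\prod_\ell\big(1+\eta(\ell)c_\ell(m)\big),\qquad\eta(d)=\frac{\mu(d)c_d(a)}{\varphi(d)^2}.
\]
For the error term, the product over $\ell\mid(d,a)$ is at most $a$ in absolute value, $m/\varphi(m)\ll L$, and $\sum_{d>Q}\mu(d)^2\varphi(d)^{-2}\le Q^{-1/2}\sum_d\mu(d)^2d^{1/2}\varphi(d)^{-2}\ll Q^{-1/2}$. After completing the sum to all $d$ prime to $m$, the expression, including the factor $m/\varphi(m)$, equals $h(m)$ because the Euler factors agree: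
\begin{itemize}
\item $\ell\mid m$, $\ell\nmid a$: $\ 1+\frac1{\ell-1}=\frac\ell{\ell-1}$, the factor of $m/\varphi(m)$;
\item $\ell\nmid am$: $\ 1-\frac1{(\ell-1)^2}$;
\item $\ell\mid a$, $\ell\nmid m$: $\ 1+\frac1{\ell-1}$.
\end{itemize}
If $\ell\mid(a,m)$, the factor of $h(m)$ is $1-1=0$; so $h(m)=0=\mathcal H(p,q)$ when $(a,m)>1$ and $p\ne q$. For $p=q$ we have $\mathcal H=0$ and $0\le h(m)\ll L$, so replacing $\mathcal H$ by $h$ in these terms costs $\ll R\cdot ML^3$. As $D/2-1\ge A$,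
\[
\mathcal T_0=R\sum_{p,q}\lambda(p)\lambda(q)h(bp+cq)+O(M^2RL^{-A}).
\]

\begin{remark}
For $a=b=c=1$ the conjecture already follows. Here $m=p+q$ is even, so $h(m)\ge2\prod_{\ell>2}(1-(\ell-1)^{-2})>0$ and $\mathcal T_0\gg M^2R$, while $\mathcal T_E\ll M^2RL^{-A}$.
\end{remark}

\subsection{Averaging the local factor}
Expand $h(m)=\sum_d\eta(d)c_d(m)$, an absolutely convergent series over squarefree $d$, with $|\eta(d)|\le a\varphi(d)^{-2}$ and $|c_d(m)|=\varphi((d,m))$. Inserting $(d/Q)^{1/2}\ge1$,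
\[
\sum_{d>Q}|\eta(d)c_d(m)|\le\frac a{Q^{1/2}}\prod_{\ell\nmid m}\Big(1+\frac{\ell^{1/2}}{(\ell-1)^2}\Big)\prod_{\ell\mid m}\Big(1+\frac{\ell^{1/2}}{\ell-1}\Big)\ll Q^{-1/2}\tau(m),
\]
since $\ell^{1/2}\le\ell-1$ for $\ell\ge3$. Summed over $p,q$ with weights, this is $\ll L^2Q^{-1/2}M\sum_{m\ll M}\tau(m)\ll M^2L^{3-D/2}\ll M^2L^{-A}$.

For $d\le Q$, $(v,d)=1$ and any fixed $A_2$, (SW) gives
\[
\sum_{M<p\le2M}\lambda(p)e\Big(\frac{vbp}d\Big)=M\frac{c_d(b)}{\varphi(d)}+O(dML^{-A_2}),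
\]
and the same with $c$. Opening $c_d(bp+cq)$ as a sum over $v$,
\begin{align*}
\sum_{p,q}\lambda(p)\lambda(q)c_d(bp+cq)&=\sum^*_{v\bmod d}\ \sum_p\lambda(p)e\Big(\frac{vbp}d\Big)\sum_q\lambda(q)e\Big(\frac{vcq}d\Big)\\
&=M^2\frac{c_d(b)c_d(c)}{\varphi(d)}+O(M^2d^2L^{-A_2}).
\end{align*}
Multiply by $\eta(d)$ and sum over $d\le Q$. With $A_2$ large,
\[
\sum_{p,q}\lambda(p)\lambda(q)h(bp+cq)=M^2\sum_{d\le Q}\frac{\mu(d)c_d(a)c_d(b)c_d(c)}{\varphi(d)^3}+O(M^2L^{-A})=M^2\mathfrak S+O(M^2L^{-A}),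
\]
because the terms of $\mathfrak S$ with $d>Q$ contribute $\ll\sum_{d>Q}\varphi(d)^{-3}\ll Q^{-1}$. This proves Theorem \ref{thm:asymp}. \qed

\section{Which forms have a dense set of solutions}

\begin{proof}[Proof of Theorem \ref{thm:class}]
Let $\gcd(a,b,c)=1$ and let $a+b+c$ be odd. By Corollary \ref{cor:conj} there are $\gg N^3(\log N)^{-C}$ triples in $[1,N]^3$ for all large $N$. A nonzero polynomial $G$ has at most $\deg(G)N^2$ zeros in $\{1,\dots,N\}^3$, so it cannot vanish on all triples.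

Conversely, if $g=\gcd(a,b,c)>1$, then $g\mid f(p,q,r)$ and $f(p,q,r)\ge4(a+b+c)\ge12g>g$, so $f(p,q,r)$ is never prime. If $a+b+c$ is even and $p,q,r$ are odd, then $f(p,q,r)>2$ is even. So every triple contains a $2$, and all triples lie on $(x-2)(y-2)(z-2)=0$.
\end{proof}

\section{Almost all primes \boldmath$P\equiv 11$ mod $12$}

In this section $a=b=c=1$, so $f(x,y,z)=xy+xz+yz$.

\subsection{Necessity}
For odd $x=1+2x_1$, $y=1+2y_1$, $z=1+2z_1$ we have
\begin{equation}\label{eq:F}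
f=3+4F,\qquad F=x_1y_1+y_1z_1+z_1x_1+x_1+y_1+z_1 ,
\end{equation}
so $f\equiv3\pmod4$. If $x,y,z\equiv\pm1\pmod3$, then $f\equiv0\pmod3$ when all three are congruent, and $f\equiv1-1-1\equiv2$ otherwise. A prime $P=pq+pr+qr$ with $p,q,r>3$ exceeds $3$, so $P\equiv2\pmod3$ and $P\equiv11\pmod{12}$.

\subsection{Plan and parameters}
Now the target $P$ is given, and we cannot average over it as in Theorem \ref{thm:asymp}. We use the circle method and evaluate the weighted number of representations of almost all of the relevant $P$. Two points need care. Primes are sparse, so the exceptional set must be smaller than the number of integers by an arbitrary power of the logarithm; here Proposition \ref{prop:key} enters again. And the singular series at $P$ turns out to be a bounded factor times $L(1,(\frac\cdot P))$, so a positive lower bound for it needs control of real zeros.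

We may assume $A\ge2$. Put
\[
A_1=3A,\quad D=4A_1+36,\quad B=2A_1+18,\quad C=2D+A_1+9,
\]
\[
M=RL^{-B},\quad X=MR,\quad Q=L^D,\quad P_0=L^C,\quad Y=X^{3/4}.
\]
Let
\[
\rho(n)=\sum_{\substack{p,q\in(M,2M],\ r\in(R,2R]\\f(p,q,r)=n}}\lambda(p)\lambda(q)\lambda(r),\qquad S(\gamma)=\sum_n\rho(n)e(n\gamma).
\]
Let $\mathfrak M$ be the union of the arcs $|\gamma-s/k|\le P_0/X$ mod $1$ with $k\le P_0$, $(s,k)=1$; they are disjoint, since $P_0^{-2}>2P_0/X$. Let $\mathfrak m$ be the complement of $\mathfrak M$, and $\rho_{\mathfrak M}(n)=\int_{\mathfrak M}S(\gamma)e(-n\gamma)\,d\gamma$.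

\subsection{Minor arcs}
We show $\int_{\mathfrak m}|S|^2\ll M^3RL^{-A_1}$. By Bessel's inequality this gives
\begin{equation}\label{eq:bessel}
\sum_n|\rho(n)-\rho_{\mathfrak M}(n)|^2\ll M^3RL^{-A_1}=M^2XL^{-A_1}.
\end{equation}
Write $S=S_E+S_\sharp$ according to $\lambda(r)=E(r)+\Lambda_Q(r)$. Proposition \ref{prop:key} handles $S_E$ on the whole circle: $\int_0^1|S_E|^2=V\ll M^3RL^{-A_1}$, since $B/2=D/4=A_1+9$.

In $S_\sharp$ the third variable runs over all integers in an interval, and we sum it first. As $f(p,q,z)=pq+mz$ with $m=p+q$, we have $S_\sharp=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\sum^*_{v\bmod d}S_{v/d}$ with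
\[
S_\kappa(\gamma)=\sum_{2M<m\le4M}C_m(\gamma)U(\gamma m+\kappa),\qquad C_m(\gamma)=\sum_{\substack{p,q\in(M,2M]\\p+q=m}}\lambda(p)\lambda(q)e(\gamma pq).
\]
By Cauchy--Schwarz and $\sum_{d\le Q}\varphi(d)^{-1}\ll L$ we get $|S_\sharp|^2\ll L\sum_{d\le Q}\sum_v^*|S_{v/d}|^2$. The sum has at most $Q^2$ terms, so $\int_{\mathfrak m}|S_\sharp|^2\ll LQ^2\max_\kappa\int_{\mathfrak m}|S_\kappa|^2$. A second application of Cauchy--Schwarz gives
\[
|S_\kappa(\gamma)|^2\le\Big(\sum_m|U(\gamma m+\kappa)|\Big)\Big(\sum_m|U(\gamma m+\kappa)||C_m(\gamma)|^2\Big).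
\]
We bound the first factor pointwise on $\mathfrak m$ and the second in mean on $[0,1]$.

\emph{First factor.} Let $\gamma\in\mathfrak m$. By Dirichlet's theorem there are $k\le X/P_0$ and $(s,k)=1$ with $|\gamma-s/k|\le P_0/(kX)$; and $k>P_0$, for otherwise $\gamma\in\mathfrak M$. In a block $m=m_0+j$, $0\le j<k$ (or part of one), the number $\gamma m+\kappa$ differs from $\gamma m_0+\kappa+sj/k$ by at most $P_0/X\le1/k$, and the points $sj/k$ are $1/k$-spaced mod $1$. So for each $i\ge0$ boundedly many $m$ in the block have $i/k\le\|\gamma m+\kappa\|<(i+1)/k$, and the block contributes $\ll R+\sum_{1\le i\le k}k/i\ll R+kL$. With $\ll M/k+1$ blocks,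
\[
\sum_m|U(\gamma m+\kappa)|\ll\Big(\frac Mk+1\Big)(R+kL)\ll XL\Big(\frac1k+\frac1M+\frac1R+\frac kX\Big)\ll\frac{XL}{P_0}.
\]

\emph{Second factor.} Let $F_H(\beta)=\sum_{|j|<H}\big(1-\frac{|j|}H\big)e(j\beta)=\frac1H\big(\frac{\sin\pi H\beta}{\sin\pi\beta}\big)^2\ge0$. For $\|\beta\|\le\frac1{2H}$ we have $F_H(\beta)\ge\frac4{\pi^2}H$. Hence
\[
|U(\beta)|\ll\sum_{0\le i\le\log_2R}F_{2^i}(\beta):
\]
if $\|\beta\|\le\frac1{2R}$ use the largest $i$, for which $2^i>R/2$; otherwise use the $i$ with $2^{-i-2}<\|\beta\|\le2^{-i-1}$, for which $2^i<R$ and $2^i\ge\frac1{4\|\beta\|}$. Expanding $F_H$ and $|C_m|^2$, the integral $\int_0^1F_H(\gamma m+\kappa)|C_m(\gamma)|^2d\gamma$ is at most a constant times $L^4$ times the number of $|j|<H$ and integers $p,p'\in(M,2M]$ with $p(m-p)-p'(m-p')+jm=0$. Here $p,p'$ determine $j$, and $m$ must divide $p(m-p)-p'(m-p')$, that is, $m\mid(p'-p)(p'+p)$. Summing over $m$, the pairs with $p=p'$ give $\ll M^2$, and the others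 give
\[
\ll\sum_{0<|u|<M}\tau(|u|)\sum_{v\le4M}\tau(v)\ll M^2L^2,\qquad u=p'-p,\ v=p'+p .
\]
Summing over the $\ll L$ values of $i$, $\int_0^1\sum_m|U(\gamma m+\kappa)||C_m(\gamma)|^2d\gamma\ll L\cdot L^4\cdot M^2L^2=M^2L^7$.

Together, $\int_{\mathfrak m}|S_\kappa|^2\ll XL^{1-C}\cdot M^2L^7=M^3RL^{8-C}$, and $\int_{\mathfrak m}|S_\sharp|^2\ll M^3RL^{9+2D-C}=M^3RL^{-A_1}$. This proves \eqref{eq:bessel}.

\subsection{Major arcs}
Let
\[
g(k,s)=\varphi(k)^{-3}\sum^*_{x,y,z\bmod k}e\Big(\frac{sf(x,y,z)}k\Big),\qquad J(\beta)=\int_M^{2M}\!\int_M^{2M}\!\int_R^{2R}e(\beta f(x,y,z))\,dz\,dy\,dx,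
\]
\[
A_n(k)=\sum^*_{s\bmod k}g(k,s)e(-sn/k),\qquad\mathfrak S(n;P_0)=\sum_{k\le P_0}A_n(k).
\]

\emph{Approximation of $S$.} Let $k\le P_0$, $(s,k)=1$, $|\beta|\le P_0/X$. Let $N\in\{M,R\}$, let $\phi$ be continuously differentiable on $[N,2N]$ with $|\phi|\le1$ and total variation $v(\phi)$, and let $(u,k)=1$. By (SW) the function $\Delta(t)=\theta(t;k,u)-\theta(N;k,u)-(t-N)/\varphi(k)$ is $\ll NL^{-A_2}$ on $[N,2N]$ for any fixed $A_2$. Integrating by parts, with $\Delta(N)=0$,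
\begin{equation}\label{eq:SWphi}
\sum_{\substack{N<p\le2N\\p\equiv u\,(k)}}\lambda(p)\phi(p)-\frac1{\varphi(k)}\int_N^{2N}\phi(t)\,dt=\phi(2N)\Delta(2N)-\int_N^{2N}\Delta\phi'\,dt\ll NL^{-A_2}(1+v(\phi)).
\end{equation}
The primes in $S$ exceed $M>P_0\ge k$, so they are prime to $k$ and
\[
S\Big(\frac sk+\beta\Big)=\sum^*_{x,y,z\bmod k}e\Big(\frac{sf(x,y,z)}k\Big)\sum_{p\equiv x,\ q\equiv y,\ r\equiv z\,(k)}\lambda(p)\lambda(q)\lambda(r)e(\beta f(p,q,r)).
\]
For fixed values of the other two variables, $e(\beta f)$ has variation $\ll|\beta|RM\le P_0$ in each variable. Use \eqref{eq:SWphi} to replace the sum over $p$ by $\varphi(k)^{-1}\int dx$, then the sum over $q$, then the sum over $r$. Each replacement has an error $\ll NL^{-A_2}P_0$ for each of at most $P_0$ residue classes of its variable. The other two variables, summed over their residue classes with weights $\lambda$ or, if already replaced, integrated and summed against $\varphi(k)^{-1}$, contribute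 trivially at most $O(M)$ (for $p$ or $q$) or $O(R)$ (for $r$) each. So
\[
S(s/k+\beta)=g(k,s)J(\beta)+O(P_0^2M^2RL^{-A_2}).
\]
The arcs have total measure $\ll P_0^3/X$. Taking $A_2\ge5C+A_1$,
\[
\rho_{\mathfrak M}(n)=\mathfrak S(n;P_0)\int_{|\beta|\le P_0/X}J(\beta)e(-n\beta)\,d\beta+O(ML^{-A_1}).
\]

\emph{The singular integral.} For $\beta\ne0$ the $z$-integral in $J$ equals
\[
\frac1{2\pi i\beta(x+y)}\big[e(\beta(xy+2R(x+y)))-e(\beta(xy+R(x+y)))\big].
\]
For fixed $y$ and $j\in\{1,2\}$ the phase $\beta(xy+jR(x+y))$ is linear in $x$ with slope at least $|\beta|R$ in absolute value, and $1/(x+y)$ is monotone and $\ll1/M$. Integration by parts in $x$ gives $\ll(M|\beta|R)^{-1}$, so $|J(\beta)|\ll|\beta|^{-1}\cdot M\cdot(M|\beta|R)^{-1}=|\beta|^{-2}R^{-1}$. Hence $J\in L^1(\mathbb R)$ and $\int_{|\beta|>P_0/X}|J|\ll X/(P_0R)=M/P_0$. Substituting $t=xy+z(x+y)$ we find $J(\beta)=\int\mathcal J(t)e(\beta t)\,dt$ with the compactly supported function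
\[
\mathcal J(t)=\iint_{[M,2M]^2}\mathbf 1\Big[R<\frac{t-xy}{x+y}\le2R\Big]\frac{dx\,dy}{x+y}.
\]
For given $t$ the equations $xy+jR(x+y)=t$, $j=1,2$, have at most one solution $x$ for each $y$ and so define null sets; by dominated convergence $\mathcal J$ is continuous. So Fourier inversion holds at every point, and
\begin{equation}\label{eq:major}
\rho_{\mathfrak M}(n)=\mathfrak S(n;P_0)\mathcal J(n)+O\big(|\mathfrak S(n;P_0)|M/P_0+ML^{-A_1}\big).
\end{equation}
Clearly $\mathcal J(n)\ll M$. For $4X<n\le7X$ also $\mathcal J(n)\gg M$: if $3.6M\le x+y\le3.9M$, then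
\[
\frac{n-xy}{x+y}\ge\frac{4X-4M^2}{3.9M}>R,\qquad\frac{n-xy}{x+y}\le\frac{7X}{3.6M}<2R,
\]
and these $(x,y)$ have area $\gg M^2$ in $[M,2M]^2$.

\subsection{The local factors}
We have $A_n(k)=\varphi(k)^{-3}\sum^*_{x,y,z\bmod k}c_k(f(x,y,z)-n)$, which is real and, by the Chinese remainder theorem, multiplicative in $k$. For $j\le i$, $A_n(\ell^j)$ is the mean of $c_{\ell^j}(f-n)$ over the unit triples mod $\ell^i$. Since $\sum_{j\le i}c_{\ell^j}(N)$ is $\ell^i$ if $\ell^i\mid N$ and $0$ otherwise,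
\begin{equation}\label{eq:prob}
\sum_{j\le i}A_n(\ell^j)=\ell^i\Pr\nolimits_i(n),
\end{equation}
where $\Pr_i(n)$ is the proportion of unit triples mod $\ell^i$ with $f\equiv n\pmod{\ell^i}$.

\emph{Odd $\ell$.} On unit triples $\nabla f=(y+z,x+z,x+y)\not\equiv0\pmod\ell$, since otherwise $2x=(x+y)+(x+z)-(y+z)\equiv0$. As
\[
f(\mathbf x+\ell^i\boldsymbol\xi)\equiv f(\mathbf x)+\ell^i\,\nabla f(\mathbf x)\cdot\boldsymbol\xi\pmod{\ell^{i+1}}\qquad(i\ge1),
\]
exactly $\ell^2$ of the $\ell^3$ lifts of a solution mod $\ell^i$ are solutions mod $\ell^{i+1}$. So $\Pr_{i+1}=\Pr_i/\ell$ for $i\ge1$, and \eqref{eq:prob} gives $A_n(\ell^i)=0$ for $i\ge2$. For $i=1$ we count solutions in the field of $\ell$ elements. First let $\ell\nmid n$ and $\epsilon=1+(\frac{-n}\ell)$. There are $(\ell-1)(\ell-2)$ pairs of units with $x+y\ne0$; each determines $z=(n-xy)/(x+y)$, which is a unit unless $xy=n$. Of the $\ell-1$ pairs with $xy=n$, those with $x+y=0$ satisfy $-x^2=n$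 and number $\epsilon$; so $\ell-1-\epsilon$ pairs are lost. A pair with $x+y=0$ gives solutions only if $-x^2=n$, and then $z$ is an arbitrary unit. The number of solutions is
\[
(\ell-1)(\ell-2)-(\ell-1-\epsilon)+\epsilon(\ell-1)=(\ell-1)(\ell-3)+\epsilon\ell .
\]
If $\ell\mid n$, pairs with $x+y=0$ give none and every other pair gives one, in total $(\ell-1)(\ell-2)$. As $A_n(\ell)=\ell\Pr_1(n)-1$, and $\ell\big[(\ell-1)(\ell-3)+\ell\big]=(\ell-1)^3+1$,
\begin{equation}\label{eq:An}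
A_n(\ell)=\frac{\ell^2(\frac{-n}\ell)+1}{(\ell-1)^3}\quad(\ell\nmid n),\qquad A_n(\ell)=\frac{\ell(\ell-2)}{(\ell-1)^2}-1=-\frac1{(\ell-1)^2}\quad(\ell\mid n).
\end{equation}

\emph{$\ell=2$.} By \eqref{eq:F}, $f\equiv3\pmod4$ on odd triples. If $n\not\equiv3\pmod4$, then $\Pr_i(n)=0$ for $i\ge2$. If $n\equiv3\pmod4$ and $i\ge3$, then $\Pr_i(n)$ is the proportion of $(x_1,y_1,z_1)$ with $F\equiv(n-3)/4\pmod{2^{i-2}}$. The partial derivatives $1+y_1+z_1$, $1+x_1+z_1$, $1+x_1+y_1$ of $F$ have odd sum, so they are never all even, and the lifting argument gives $\Pr_{i+1}=\Pr_i/2$ for $i\ge3$. In all cases $A_n(2^j)=0$ for $j\ge4$, and $A_n(2^j)=O(1)$. Modulo $2$, $F$ is even at the two residues $(0,0,0)$, $(1,1,1)$ and odd at the other six. Hence, for $n\equiv3\pmod4$,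
\[
\sigma_2(n):=\sum_{j\le3}A_n(2^j)=8\Pr\nolimits_3(n)=\begin{cases}2,&n\equiv3\pmod8,\\6,&n\equiv7\pmod8.\end{cases}
\]

\subsection{Lengthening the singular series}
By \eqref{eq:An}, $A_n(\ell)$ is close to $(\frac{-n}\ell)/\ell$, so $\sum_kA_n(k)$ behaves like the value at $1$ of an $L$-function of conductor about $n$. The truncation at $P_0=L^C$ in \eqref{eq:major} is too short for comparison with this value at an individual $n$. But on average over $n$ we may lengthen it to $Y=X^{3/4}$, and sums of this length, well beyond $X^{1/2}$, can be treated by (PV) for each prime $n$ separately.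

By orthogonality $\sum^*_s|g(k,s)|^2=\frac1k\sum_{n\bmod k}A_n(k)^2\ll k^{-2+\varepsilon}$, because $A_n(\ell)\ll1/\ell$ and $A_n(k)=0$ unless $k=2^je$ with $j\le3$ and $e$ odd and squarefree. By (LS), a block $K<k\le K'$ with $K'\le2K$ gives
\[
\sum_{4X<n\le7X}\Big|\sum_{K<k\le K'}A_n(k)\Big|^2\ll(X+K^2)K^{-1+\varepsilon}.
\]
By Minkowski's inequality over dyadic blocks between $P_0$ and $Y$, with $\varepsilon$ small,
\begin{equation}\label{eq:truncate}
\sum_{4X<n\le7X}\Big|\sum_{P_0<k\le Y}A_n(k)\Big|^2\ll XP_0^{-1+2\varepsilon}+Y^{1+2\varepsilon}\ll XP_0^{-2/3}.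
\end{equation}

\emph{Prime $n$.} Let $P\equiv11\pmod{12}$ be prime, $4X<P\le7X$, and $\chi=(\frac\cdot P)$, a primitive character mod $P$. As $P\equiv3\pmod4$, quadratic reciprocity gives $(\frac{-P}\ell)=\chi(\ell)$ for odd $\ell\ne P$. For odd $\ell$ put $\alpha_\ell=\frac{\ell^2\chi(\ell)+1}{(\ell-1)^3}$; let $t(e)=\prod_{\ell\mid e}\alpha_\ell$ for odd squarefree $e$ and $t(e)=0$ otherwise. Since $Y<P$, \eqref{eq:An} gives
\[
\sum_{k\le Y}A_P(k)=\sum_{\nu\le3}A_P(2^\nu)\,T(Y/2^\nu),\qquad T(y)=\sum_{e\le y}t(e).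
\]
Factor out the $L$-function: write $t(e)=\sum_{ij=e}\frac{\chi(i)}iu(j)$ with $u$ multiplicative. Comparing Euler factors, for odd $\ell$ the generating series $\sum_iu(\ell^i)x^i$ is $(1+\alpha_\ell x)(1-\chi(\ell)x/\ell)$, so
\[
u(\ell)=\alpha_\ell-\frac{\chi(\ell)}\ell=O(\ell^{-2}),\qquad u(\ell^2)=-\frac{\alpha_\ell\chi(\ell)}\ell=O(\ell^{-2}),\qquad u(\ell^i)=0\ (i\ge3);
\]
and $u(2)=-\chi(2)/2$, $u(2^i)=0$ for $i\ge2$. Hence $\sum_j|u(j)|j^{1/4}=O(1)$ with an absolute constant. By (PV) and partial summation,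
\[
\sum_{i\le w}\frac{\chi(i)}i=L(1,\chi)+O\big(P^{1/2}(\log P)/w\big);
\]
moreover this sum, for $w\le X$, and $L(1,\chi)$ are $O(L)$. Let $Y/8\le y\le Y$ and sum over $j$ the contributions $u(j)\sum_{i\le y/j}\chi(i)/i$. For $j\le X^{1/16}$ we have $y/j\gg X^{11/16}$, and the first estimate has error $\ll X^{-3/16}L$. For larger $j$ use the bound $O(L)$ and $\sum_{j>X^{1/16}}|u(j)|\ll X^{-1/64}$. Therefore
\[
T(y)=L(1,\chi)\,\mathcal U+O(X^{-1/70}),\qquad\mathcal U=\sum_ju(j)=\Big(1-\frac{\chi(2)}2\Big)\prod_{\ell>2}(1+\alpha_\ell)\Big(1-\frac{\chi(\ell)}\ell\Big).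
\]

\emph{Positivity of $\mathcal U$.} Here
\[
1+\alpha_\ell=\frac{\ell(\ell^2-2\ell+3)}{(\ell-1)^3}\ \text{ if }\chi(\ell)=1,\qquad1+\alpha_\ell=\frac{\ell(\ell-3)}{(\ell-1)^2}\ \text{ if }\chi(\ell)=-1,
\]
and $1+\alpha_P=1+(P-1)^{-3}$. The second expression vanishes at $\ell=3$; this is where $P\equiv2\pmod3$ is used, for it gives $\chi(3)=(\frac{-P}3)=1$. So all factors of $\mathcal U$ are positive, each takes at most three values depending only on $\ell$ and $\chi(\ell)$, and they are $1+O(\ell^{-2})$ for odd $\ell$. Hence $\mathcal U\ge c_2>0$ with $c_2$ absolute. Also $\sigma_2(P)\ge2$, because $P\equiv3\pmod4$, and $L(1,\chi)\ge0$, by continuity from $L(\sigma,\chi)>0$ for $\sigma>1$. Therefore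
\begin{equation}\label{eq:SP}
\sum_{k\le Y}A_P(k)=\mathfrak S(P)+O(X^{-1/70}),\qquad\mathfrak S(P):=\sigma_2(P)\,\mathcal U\,L(1,\chi)\ge2c_2L(1,\chi).
\end{equation}

\subsection{A lower bound for \boldmath$L(1,\chi)$}
Distinct primes $P$ give distinct primitive characters. So by (LP) with $z=7X$, for all but at most one prime $P\equiv11\pmod{12}$, $P\le7X$, the function $L(s,(\frac\cdot P))$ has no real zero exceeding $\beta:=1-c_0/\log(7X)$. Let $P\in(4X,7X]$ be non-exceptional and $\chi=(\frac\cdot P)$. We show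
\[
L(1,\chi)\gg1/L .
\]
Let $r_\chi(n)=\sum_{d\mid n}\chi(d)$, so that $r_\chi(n)\ge0$ and $r_\chi(1)=1$, and let $y=P^2$. Then
\[
\frac12\le e^{-1/y}\le\sum_{n\ge1}r_\chi(n)n^{-\beta}e^{-n/y}=\frac1{2\pi i}\int_{(2)}\zeta(s+\beta)L(s+\beta,\chi)\Gamma(s)y^s\,ds .
\]
Move the line to $\mathrm{Re}\,s=\frac14-\beta\in(-1,0)$. The pole at $s=1-\beta$ has residue $L(1,\chi)\Gamma(1-\beta)y^{1-\beta}$. The pole at $s=0$ has residue $\zeta(\beta)L(\beta,\chi)\le0$: indeed $\zeta(\beta)<0$, and $L(\sigma,\chi)$ has no zero for real $\sigma>\beta$ and is positive for $\sigma>1$, so $L(\beta,\chi)\ge0$. On the new line put $w=s+\beta$, $\mathrm{Re}\,w=\frac14$. There $|\zeta(w)|\ll1+|w|$ and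
\[
|L(w,\chi)|=\Big|w\int_1^\infty\Big(\sum_{n\le v}\chi(n)\Big)v^{-w-1}\,dv\Big|\le4P|w| ,
\]
while $\Gamma(s)$ decays exponentially, uniformly once $\beta\ge\frac78$. The remaining integral is $\ll Py^{1/4-\beta}\ll P^{-1/4}$. Hence $\frac13\le L(1,\chi)\Gamma(1-\beta)y^{1-\beta}$ for large $X$. Since $\Gamma(1-\beta)\le(1-\beta)^{-1}\ll L$ and $y^{1-\beta}\le e^{2c_0}$, the bound follows.

\subsection{Conclusion}
\begin{proof}[End of the proof of Theorem \ref{thm:almostall}]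
By \eqref{eq:bessel} and $A_1=3A$, $|\rho(n)-\rho_{\mathfrak M}(n)|\le ML^{-A}$ outside $\ll XL^{2A-A_1}=XL^{-A}$ integers $n$. By \eqref{eq:truncate}, $|\sum_{P_0<k\le Y}A_n(k)|\le L^{-A}$ outside $\ll XL^{2A-2C/3}\ll XL^{-A}$ integers $n\in(4X,7X]$, because $2C/3\ge3A$. By \eqref{eq:An}, for primes $P\in(4X,7X]$,
\[
|\mathfrak S(P;P_0)|\ll\prod_{2<\ell\le P_0}\big(1+O(1/\ell)\big)\ll(\log P_0)^{O(1)}\ll L ,
\]
so the error in \eqref{eq:major} is $\ll ML/P_0+ML^{-A_1}\ll ML^{-A}$. Combining \eqref{eq:major} and \eqref{eq:SP} with $\mathfrak S(P;P_0)=\sum_{k\le Y}A_P(k)-\sum_{P_0<k\le Y}A_P(k)$ and $\mathcal J(P)\ll M$, we get for all but $O(XL^{-A})$ of the primes $P\equiv11\pmod{12}$ in $(4X,7X]$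
\[
\rho(P)=\mathfrak S(P)\mathcal J(P)+O(ML^{-A}),\qquad\mathfrak S(P)\mathcal J(P)\gg M/L ,
\]
where the lower bound requires discarding at most one further $P$. Since $A\ge2$, for large $X$ this gives $\rho(P)>0$, that is, $P=pq+pr+qr$ with $p,q,r$ prime.

For every large $X$ there is $R$ with $R^2(\log R)^{-B}=X$, so this holds for all large $X$. Apply it with $7X=x,\ \frac47x,\ (\frac47)^2x,\dots$ until the intervals $(4X,7X]$ cover $(x(\log x)^{-A},x]$; throughout, $\log R\asymp\log x$. The numbers of exceptions sum, as a geometric series, to $O(x(\log x)^{-A})$, and at most $x(\log x)^{-A}$ primes are left uncovered.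
\end{proof}

\begin{thebibliography}{9}
\bibitem{EIS} ``List Of Works Citing The Encyclopedia Of Integer Sequences'',\\
\texttt{http://plouffe.fr/simon/articles/Citations/EIS\%20citations\%201.pdf}.
\bibitem{Davenport} Davenport, \emph{Multiplicative Number Theory}, Ch.~25.
\end{thebibliography}

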